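\title{Surface areas of three-dimensional projections do not determine areas of two-dimensional projections}

\begin{abstract}
Suppose that two convex bodies in $\mathbb E^4$ have orthogonal projections of equal surface area onto every hyperplane. Must their projections onto every two-dimensional subspace have equal area? We show that the answer is no. There are counterexamples of class $C^2_+$ arbitrarily close to the unit ball in which one body is centrally symmetric, and counterexample pairs occur arbitrarily close to every convex body. The analogous implication for the $i$-th intrinsic volume, from hyperplanes to $j$-dimensional subspaces of $\mathbb E^n$, holds exactly when $i=1$ or $j=n-1$. The hyperplane data see only the even part of a curvature function, so they can be matched by solving an elliptic equation for even functions; the areas are then told apart by comparing their averages over two Hopf fibrations of $\mathbf S^3$.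
\end{abstract}

\section{The question and the results}\label{sec:intro}

A \emph{convex body} is a nonempty compact convex subset of Euclidean space $\mathbb E^n$ (all bodies constructed below have interior points). We write $B$ for the unit ball, $\mathbf S^{n-1}$ for the unit sphere, $G(n,j)$ for the Grassmannian of $j$-dimensional linear subspaces, and $K|E$ for the orthogonal projection of $K$ onto $E$.

The shadows of a convex body $K\subset\mathbb E^4$ carry two natural two-dimensional measurements: the area of $K|E$ for $E\in G(4,2)$, and the surface area of the three-dimensional body $K|u^\perp$ for $u\in\mathbf S^3$. The first determines the second. By Cauchy's formula, the simplest of the Cauchy--Kubota formulas, the surface area of a body in three-space is four times the mean area of its planar shadows; and the planar shadows of $K|u^\perp$ are the sets $K|E$ with $E\subset u^\perp$. The following question, posed in \cite{problem}, asks for the converse.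

\begin{quote}
\emph{Let $K_1,K_2$ be convex bodies in $\mathbb E^4$ such that $K_1|u^\perp$ and $K_2|u^\perp$ have the same surface area for every $u\in\mathbf S^3$. Does it follow that $K_1|E$ and $K_2|E$ have the same area for every $E\in G(4,2)$?}
\end{quote}

There are good reasons to guess yes. One dimension lower the analogous statement is true: the perimeters of the planar shadows of a body in $\mathbb E^3$ determine its widths (this is the case $n=3$, $i=j=1$ of Theorem~\ref{thm:B} below). In $\mathbb E^4$ the implication holds when $K_1,K_2$ are centrally symmetric and when they are polytopes, as quoted in \cite{problem}. There are also reasons for doubt. The hypothesis compares functions on the three-dimensional manifold $\mathbf S^3$, the conclusion functions on the four-dimensional manifold $G(4,2)$. And although polytopes are dense, the hypothesis is an exact equality, which approximation by polytopes need not preserve.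

The answer is no. A body is of class $C^2_+$ if its boundary is a $C^2$ hypersurface with positive Gauss curvature; closeness of bodies refers to the Hausdorff metric.

\begin{theorem}\label{thm:A}
There are convex bodies $K_1,K_2\subset\mathbb E^4$ of class $C^2_+$, with $K_2=-K_2$, both arbitrarily close to the unit ball, such that $K_1|u^\perp$ and $K_2|u^\perp$ have the same surface area for every $u\in\mathbf S^3$, but $K_1|E$ and $K_2|E$ have different areas for some $E\in G(4,2)$.
\end{theorem}

Let $V_i$ be the $i$-th intrinsic volume, recalled in Section~\ref{sec:partner}. For a body contained in an $m$-dimensional subspace, $V_m$ is the volume and $2V_{m-1}$ the surface area, so the question is the case $n=4$, $i=j=2$ of the following family.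

\begin{theorem}\label{thm:B}
Let $1\le i\le j\le n-1$. The implication
\[
V_i(K_1|u^\perp)=V_i(K_2|u^\perp)\ \ \forall u\in\mathbf S^{n-1}
\quad\Longrightarrow\quad
V_i(K_1|E)=V_i(K_2|E)\ \ \forall E\in G(n,j)
\]
holds for all convex bodies $K_1,K_2$ in $\mathbb E^n$ if and only if $i=1$ or $j=n-1$. In all other cases there are counterexamples of class $C^2_+$, arbitrarily close to the unit ball, with $K_2=-K_2$.
\end{theorem}

The failing range $2\le i\le j\le n-2$ is empty for $n\le3$ and consists of $i=j=2$ for $n=4$: the question above is the first case in which the implication can fail. The failure is not special to the ball.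

\begin{theorem}\label{thm:C}
For every convex body $K\subset\mathbb E^4$ and every $\delta>0$ there are bodies $K_1,K_2$ of class $C^2_+$ within Hausdorff distance $\delta$ of $K$ whose three-dimensional projections have equal surface areas in all directions, but whose area functions $E\mapsto\operatorname{area}(K_1|E)$ and $E\mapsto\operatorname{area}(K_2|E)$ on $G(4,2)$ differ.
\end{theorem}

The first body in Theorems~\ref{thm:A} and~\ref{thm:B} is explicit: its support function is $1+\varepsilon f$ with an odd cubic $f$. Section~\ref{sec:hopf} computes by hand enough of its planar shadows to show that no body within $o(\varepsilon)$ of the ball, in the $C^1$ sense, has the same area function. Section~\ref{sec:partner} shows that nevertheless a symmetric body within $O(\varepsilon^2)$ of the ball has the same hyperplane data, which proves Theorem~\ref{thm:A}. Sections~\ref{sec:B} and~\ref{sec:C} adapt the argument to higher dimensions and to an arbitrary base body.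

\section{Support functions}\label{sec:support}

For a subspace $E$ put $\mathbf S_E=\mathbf S^{n-1}\cap E$. Integrals over spheres are taken with respect to spherical Lebesgue measure (counting measure on $\mathbf S^0$), except that $\sigma$ denotes the uniform probability measure on $\mathbf S^3$. The \emph{support function} of $K$ is $h_K(x)=\max_{y\in K}\langle x,y\rangle$, $x\in\mathbf S^{n-1}$. It is additive under Minkowski addition and positively homogeneous under dilatation; $h_B=1$; translating $K$ adds a linear function; $K=-K$ if and only if $h_K$ is even; $h_K(x)+h_K(-x)$ is the width of $K$ in direction $x$; the Hausdorff distance of $K$ and $L$ is $\max|h_K-h_L|$; and projection becomes restriction: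
\[
h_{K|E}=h_K|_{\mathbf S_E}.
\]

Let $h\in C^2(\mathbf S^{n-1})$ and let $H(x)=|x|\,h(x/|x|)$ be its $1$-homogeneous extension. The Hessian $D^2H(x)$ at a unit vector $x$ annihilates $x$; let $A[h](x)$ be its restriction to $x^\perp$. If $\gamma$ is a great circle of unit speed, then $\gamma''=-\gamma$, and Euler's relation $\langle DH(x),x\rangle=H(x)$ gives
\begin{equation}\label{eq:circle}
\langle A[h](\gamma)\gamma',\gamma'\rangle=(h\circ\gamma)''+h\circ\gamma .
\end{equation}
Hence $A[h]=\nabla^2h+hI$, where $\nabla$ and $\nabla^2$ are the gradient and Hessian on the sphere. In particular $A[1]=I$ and $\operatorname{tr}A[h]=\Delta h+(n-1)h$, with $\Delta$ the spherical Laplacian. We put $\|h\|_{C^2}=\max(|h|+|\nabla h|+|\nabla^2h|)$ with the operator norm on $\nabla^2h$, so all eigenvalues of $A[h]$ are bounded in absolute value by $\|h\|_{C^2}$. Three properties are used throughout.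

\begin{itemize}
\item[(P1)] \emph{Convexity.} If $A[h]>0$ everywhere, then $h$ is the support function of a body of class $C^2_+$, denoted $K_h$, and the surface area measure of $K_h$ has density $\det A[h]$ \cite[Sections 2.5 and 4.2]{schneider}. By compactness of the sphere, the condition $A[h]>0$ is open in $C^2$.
\item[(P2)] \emph{Parity.} The spaces $x^\perp$ and $(-x)^\perp$ coincide, and differentiating $H(-x)=\pm H(x)$ twice gives $A[h](-x)=A[h](x)$ for even $h$ and $A[h](-x)=-A[h](x)$ for odd $h$.
\item[(P3)] \emph{Restriction.} Let $A_E[h]$ be the operator formed on $\mathbf S_E$ from $h|_{\mathbf S_E}$. By \eqref{eq:circle}, the quadratic form of $A_E[h](x)$ is the restriction of that of $A[h](x)$ to $E\cap x^\perp$. So $A[h]>0$ implies $A_E[h]>0$, and the eigenvalues of $A_E[h]$ are bounded in absolute value by $\|h\|_{C^2}$.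
\end{itemize}

In the plane, with $u(t)=(\cos t,\sin t)$ and $p(t)=h(u(t))$, the boundary of $K_h$ is the curve $pu+p'u'$, whose derivative is $(p+p'')u'$. The enclosed area is therefore $\frac12\int_0^{2\pi}p(p+p'')\,dt=\frac12\int_0^{2\pi}(p^2-p'^2)\,dt$. Accordingly, for $h\in C^1(\mathbf S^3)$ and $E\in G(4,2)$ we put
\begin{equation}\label{eq:area}
\mathcal A_h(E)=\tfrac12\int_{\mathbf S_E}(h^2-h'^2),
\end{equation}
the prime denoting the arc length derivative along $\mathbf S_E$. If $h\in C^2$ and $A[h]>0$, then $\mathcal A_h(E)$ is the area of $K_h|E$, by (P3).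

\section{Two Hopf fibrations}\label{sec:hopf}

For a perturbation $h=1+\varphi$ of the ball in $\mathbb E^4$, formula \eqref{eq:area} gives
\begin{equation}\label{eq:areaexp}
\mathcal A_{1+\varphi}(E)=\pi+\int_{\mathbf S_E}\varphi+\mathcal A_\varphi(E).
\end{equation}
If $\varphi=\varepsilon f$ with $f$ odd, the linear term vanishes and the area is $\pi+\varepsilon^2\mathcal A_f(E)$. If $\varphi=w$ has size $\varepsilon^2$ in $C^1$, the area is $\pi+\int_{\mathbf S_E}w+O(\varepsilon^4)$. Both deviate from $\pi$ at order $\varepsilon^2$, and $w$ will come from the inverse function theorem, so we shall not know it explicitly. To separate the two area functions we need a linear test that is blind to every function of the form $E\mapsto\int_{\mathbf S_E}w$ but not to $\mathcal A_f$. If a family of great circles covers $\mathbf S^3$ uniformly, the average of $\int_{\mathbf S_E}w$ over the family is $2\pi$ times the mean of $w$, whichever family is used. So the difference of the averages over two such families is blind in the required sense, and $\mathbf S^3$ has such families: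 the fibers of Hopf fibrations.

Identify $\mathbb E^4$ with $\mathbb C^2$ by $z_1=x_1+\mathrm ix_2=r_1e^{\mathrm i\theta_1}$, $z_2=x_3+\mathrm ix_4=r_2e^{\mathrm i\theta_2}$. Let
\[
J_\pm(z_1,z_2)=(\mathrm iz_1,\pm\mathrm iz_2),\qquad
R^\pm_t(z_1,z_2)=(e^{\mathrm it}z_1,e^{\pm\mathrm it}z_2)=(\cos t+\sin t\,J_\pm)(z_1,z_2).
\]
For $y\in\mathbf S^3$ the vector $J_\pm y$ is a unit vector orthogonal to $y$, so $t\mapsto R^\pm_ty$ traverses, with unit speed, the great circle of the plane $E_\pm(y)=\operatorname{span}(y,J_\pm y)$. For a continuous function $F$ on $G(4,2)$ define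
\begin{equation}\label{eq:Lambda}
\Lambda(F)=\int_{\mathbf S^3}\bigl[F(E_+(y))-F(E_-(y))\bigr]\,d\sigma(y).
\end{equation}

\subsection*{The first body, by hand}
Let
\begin{equation}\label{eq:f}
f(x)=\operatorname{Re}(z_1^2z_2)=r_1^2r_2\cos(2\theta_1+\theta_2),
\end{equation}
an odd function, and let $K_1=K_{1+\varepsilon f}$ with $\varepsilon>0$ so small that $I+\varepsilon A[f]>0$. This is a body of constant width $2$. Fix $y\in\mathbf S^3$ with polar coordinates $r_1,r_2,\theta_1,\theta_2$ and put $\theta=2\theta_1+\theta_2$. Then
\begin{equation}\label{eq:freq}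
f(R^+_ty)=r_1^2r_2\cos(\theta+3t),\qquad f(R^-_ty)=r_1^2r_2\cos(\theta+t).
\end{equation}
With $a=\varepsilon r_1^2r_2$, the shadow $K_1|E_-(y)$ has support function $1+a\cos(\theta+t)$: it is a translated unit disc, of area $\pi$. The shadow $K_1|E_+(y)$ has support function $1+a\cos(\theta+3t)$, and \eqref{eq:areaexp} gives its area as
\[
\pi+\tfrac12a^2\int_0^{2\pi}\bigl(\cos^2(\theta+3t)-9\sin^2(\theta+3t)\bigr)\,dt=\pi-4\pi a^2 .
\]
Thus all shadows of one family have the area of the unit disc, while almost all shadows of the other family are smaller: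
\begin{equation}\label{eq:K1}
\Lambda(\mathcal A_{1+\varepsilon f})=-4\pi\varepsilon^2 I_0,\qquad I_0:=\int_{\mathbf S^3}r_1^4r_2^2\,d\sigma>0 .
\end{equation}

\subsection*{An arbitrary body}
Let $\partial_{12}h=x_1\partial_2h-x_2\partial_1h=\partial h/\partial\theta_1$ and $\partial_{34}h=x_3\partial_4h-x_4\partial_3h=\partial h/\partial\theta_2$ be the derivatives along the rotations in the two coordinate planes. For $u,v\in C^1(\mathbf S^3)$ put
\[
\beta(u,v)=\tfrac12\int_{\mathbf S^3}\bigl(\partial_{12}u\,\partial_{34}v+\partial_{34}u\,\partial_{12}v\bigr)\,d\sigma .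
\]
This symmetric bilinear form satisfies $\beta(1,v)=0$ and $|\beta(u,v)|\le\max|\nabla u|\cdot\max|\nabla v|$, because the vectors $(-x_2,x_1,0,0)$ and $(0,0,-x_4,x_3)$ have length at most $1$.

\begin{lemma}\label{lem:hopf}
For $g\in C(\mathbf S^3)$ and either sign, $\int_{\mathbf S^3}\bigl(\int_{\mathbf S_{E_\pm(y)}}g\bigr)d\sigma(y)=2\pi\int_{\mathbf S^3}g\,d\sigma$. For $h\in C^1(\mathbf S^3)$,
\[
\Lambda(\mathcal A_h)=-4\pi\,\beta(h,h).
\]
In particular, if $K_{h_1}$ and $K_{h_2}$ have the same area function on $G(4,2)$, then $\beta(h_1,h_1)=\beta(h_2,h_2)$.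
\end{lemma}

\begin{proof}
Each $R^\pm_t$ is a rotation and preserves $\sigma$, so
\[
\int_{\mathbf S^3}\int_0^{2\pi}g(R^\pm_ty)\,dt\,d\sigma(y)=\int_0^{2\pi}\int_{\mathbf S^3}g\,d\sigma\,dt=2\pi\int_{\mathbf S^3}g\,d\sigma .
\]
Along $t\mapsto R^\pm_ty$ the angle $\theta_1$ moves with speed $1$ and $\theta_2$ with speed $\pm1$, so the derivative of $h$ is $\partial_{12}h\pm\partial_{34}h$. Thus $\mathcal A_h(E_\pm(y))$ is the integral over $\mathbf S_{E_\pm(y)}$ of $g_\pm=\frac12\bigl(h^2-(\partial_{12}h\pm\partial_{34}h)^2\bigr)$, and $\Lambda(\mathcal A_h)=2\pi\int(g_+-g_-)\,d\sigma=-4\pi\int\partial_{12}h\,\partial_{34}h\,d\sigma$.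
\end{proof}

Since $\beta(1+\varphi,1+\varphi)=\beta(\varphi,\varphi)$, the lemma and \eqref{eq:K1} give
\begin{equation}\label{eq:betaf}
\beta(f,f)=I_0>0 .
\end{equation}
So if $K_{1+w}$ has the same area function as $K_{1+\varepsilon f}$, then $\beta(w,w)=\varepsilon^2I_0$, and therefore
\begin{equation}\label{eq:lower}
\max|\nabla w|\ge\varepsilon\sqrt{I_0}.
\end{equation}

\begin{remark}
The function $f$ is the simplest possible choice among the real parts of monomials $\operatorname{Re}(z_1^az_2^b)$, $a,b\ge0$. An even function would make $K_1$ symmetric, and two symmetric bodies cannot form a counterexample by the fact quoted in Section~\ref{sec:intro}; so $a+b$ must be odd. For these functions $\partial_{12}f\,\partial_{34}f=ab\,r_1^{2a}r_2^{2b}\sin^2(a\theta_1+b\theta_2)$, so $\beta(f,f)\ne0$ requires $ab\ne0$. The smallest degree is $a+b=3$.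
\end{remark}

\section{A symmetric body with the same hyperplane projections}\label{sec:partner}

By \eqref{eq:lower} it remains to find a symmetric body within $o(\varepsilon)$ of the ball that shares the hyperplane data of $K_{1+\varepsilon f}$. The construction is the same in all dimensions and degrees, so we carry it out for general $n$ and $i$.

\subsection*{Mixed volumes}
For convex bodies $L_1,\dots,L_r$ in $\mathbb E^m$ and $\lambda_k\ge0$, the volume of $\sum\lambda_kL_k$ is a homogeneous polynomial $\sum\lambda_{k_1}\cdots\lambda_{k_m}V^{(m)}(L_{k_1},\dots,L_{k_m})$ whose symmetric coefficients are the \emph{mixed volumes}. They are invariant under translation of each argument. The surface area measure of $\sum\lambda_kL_k$, a measure on $\mathbf S^{m-1}$, is likewise a homogeneous polynomial of degree $m-1$ whose symmetric coefficients are the \emph{mixed area measures} $S(L_{k_1},\dots,L_{k_{m-1}},\cdot)$, and \cite[Theorem 5.1.7]{schneider}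
\begin{equation}\label{eq:mixed}
V^{(m)}(L_1,\dots,L_m)=\frac1m\int_{\mathbf S^{m-1}}h_{L_1}\,dS(L_2,\dots,L_m,\cdot).
\end{equation}
We write $L[k]$ for $L$ repeated $k$ times and $\kappa_k$ for the volume of the $k$-dimensional unit ball, $\kappa_0=1$. The \emph{intrinsic volumes} of $L\subset\mathbb E^m$ are defined by the Steiner formula $\operatorname{vol}(L+\rho B)=\sum_{i=0}^m\rho^{m-i}\kappa_{m-i}V_i(L)$, that is,
\begin{equation}\label{eq:Vi}
V_i(L)=\frac{1}{\kappa_{m-i}}\binom mi\,V^{(m)}(L[i],B[m-i]);
\end{equation}
they do not depend on the dimension $m$ of the space in which $L$ is considered.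

The pointwise counterpart of the mixed volume is the \emph{mixed discriminant} $D(G_1,\dots,G_d)$ of symmetric $d\times d$ matrices, the symmetric multilinear form with $D(G,\dots,G)=\det G$. Let $\sigma_k(G)$ be the $k$-th elementary symmetric function of the eigenvalues of $G$, $\sigma_0=1$. Then
\begin{equation}\label{eq:sigma}
D(G[k],I[d-k])=\binom dk^{-1}\sigma_k(G),\qquad \sigma_i(I+G)=\sum_{k=0}^i\binom{d-k}{i-k}\sigma_k(G).
\end{equation}
The first identity follows by expanding $\det(G+tI)$ in powers of $t$. For the second, a given product of $k$ eigenvalues occurs in the expansion of $\prod_{l\in T}(1+\lambda_l)$ for $\binom{d-k}{i-k}$ index sets $T$ of size $i$.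

We shall expand mixed volumes in a perturbation $\varphi$ that is not itself a support function, so we extend them to functions.

\begin{lemma}\label{lem:mixed}
Let $m\ge2$. For $\varphi_1,\dots,\varphi_m\in C^2(\mathbf S^{m-1})$ put
\[
V^{(m)}(\varphi_1,\dots,\varphi_m)=\frac1m\int_{\mathbf S^{m-1}}\varphi_1\,D(A[\varphi_2],\dots,A[\varphi_m]).
\]
\begin{itemize}
\item[(a)] If $A[h_k]>0$ for all $k$, then $S(K_{h_2},\dots,K_{h_m},\cdot)$ has density $D(A[h_2],\dots,A[h_m])$, and $V^{(m)}(h_1,\dots,h_m)=V^{(m)}(K_{h_1},\dots,K_{h_m})$.
\item[(b)] $V^{(m)}(\varphi_1,\dots,\varphi_m)$ is multilinear and symmetric in all $m$ arguments.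
\end{itemize}
\end{lemma}

\begin{proof}
(a) For $\lambda_k>0$ the body $\sum_{k\ge2}\lambda_kK_{h_k}$ has support function $\sum\lambda_kh_k$, so by (P1) its surface area measure has density $\det\sum\lambda_kA[h_k]$. Comparing the coefficients of $\lambda_2\cdots\lambda_m$ gives the first claim, and \eqref{eq:mixed} the second.
(b) Multilinearity is part of the definition. Every $\varphi\in C^2$ is a difference $(\varphi+c)-c$ with $A[\varphi+c]>0$ and $A[c]>0$ for a large constant $c$, so symmetry follows from (a) and the symmetry of mixed volumes.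
\end{proof}

\subsection*{Hyperplane projections see only an even part}

\begin{lemma}\label{lem:even}
Let $1\le i\le n-1$ and $h\in C^2(\mathbf S^{n-1})$ with $A[h]>0$. Then for all $u\in\mathbf S^{n-1}$
\[
V_i(K_h|u^\perp)=\frac1{2\kappa_{n-1-i}}\int_{\mathbf S^{n-1}}|\langle u,x\rangle|\,\sigma_i(A[h](x))\,dx .
\]
Consequently, if $\sigma_i(A[h_1])$ and $\sigma_i(A[h_2])$ have the same even part, then $V_i(K_{h_1}|u^\perp)=V_i(K_{h_2}|u^\perp)$ for all $u$.
\end{lemma}

\begin{proof}
Mixed volumes of hyperplane projections are mixed volumes with a unit segment \cite[Theorem 5.3.1]{schneider}: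
\[
V^{(n-1)}(L_1|u^\perp,\dots,L_{n-1}|u^\perp)=n\,V^{(n)}([o,u],L_1,\dots,L_{n-1}).
\]
Replace $[o,u]$ by its translate $\frac12[-u,u]$, whose support function is $\frac12|\langle u,x\rangle|$, and take $K_h$ for $i$ of the $L_k$ and $B$ for the others. By \eqref{eq:mixed}, Lemma~\ref{lem:mixed}(a) and \eqref{eq:sigma}, the right side is $\frac12\binom{n-1}i^{-1}\int|\langle u,x\rangle|\,\sigma_i(A[h])\,dx$. Now apply \eqref{eq:Vi} in $u^\perp$, with $m=n-1$. The last claim holds because the kernel $|\langle u,x\rangle|$ is even in $x$ and so integrates odd functions to zero.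
\end{proof}

For $n=4$, $i=2$ the surface area of $K_h|u^\perp$ is $2V_2=\frac12\int_{\mathbf S^3}|\langle u,x\rangle|\,\sigma_2(A[h])\,dx$.

\subsection*{Solving for the even part}
Lemma~\ref{lem:even} turns the hypothesis into one second-order equation between even functions, to be solved for one unknown even function. Fix $\alpha\in(0,1)$. Let $C^{0,\alpha}$ be the Banach space of $\alpha$-H\"older continuous functions on $\mathbf S^{n-1}$, let $C^{2,\alpha}$ be the space of $C^2$ functions with $\alpha$-H\"older second derivatives, and let the subscript $e$ denote the closed subspaces of even functions. We use the Fredholm alternative of Schauder theory: \emph{if $L$ is a second-order elliptic operator on $\mathbf S^{n-1}$ with $C^\infty$ coefficients that is formally self-adjoint, i.e., $\int uLv=\int vLu$ for $u,v\in C^2$, then for $y\in C^{0,\alpha}$ the equation $Lu=y$ has a solution $u\in C^{2,\alpha}$ if and only if $\int yv=0$ for all $v\in C^{2,\alpha}$ with $Lv=0$.}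

\begin{lemma}\label{lem:fredholm}
Let $L$ be as above. Assume that $L$ maps even functions to even functions and odd functions to odd functions, and that $L$ is injective on $C^{2,\alpha}_e$. Then $L:C^{2,\alpha}_e\to C^{0,\alpha}_e$ is an isomorphism of Banach spaces.
\end{lemma}

\begin{proof}
If $Lv=0$, taking even parts gives $Lv_e=0$, so $v_e=0$: the kernel consists of odd functions. An even $y$ is orthogonal to it, so $Lu=y$ has a solution $u$, and taking even parts gives $Lu_e=y$. Thus the bounded operator $L:C^{2,\alpha}_e\to C^{0,\alpha}_e$ is bijective, and its inverse is bounded by the open mapping theorem.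
\end{proof}

\begin{proposition}\label{prop:partner}
Let $n\ge3$, $1\le i\le n-1$, and let $f\in C^\infty(\mathbf S^{n-1})$ be odd. There are $C,\varepsilon_0>0$ such that for $0<\varepsilon<\varepsilon_0$ there is $w_\varepsilon\in C^{2,\alpha}_e$ with $\|w_\varepsilon\|_{C^{2,\alpha}}\le C\varepsilon^2$, $A[1+\varepsilon f]>0$, $A[1+w_\varepsilon]>0$, and
\[
V_i(K_{1+\varepsilon f}|u^\perp)=V_i(K_{1+w_\varepsilon}|u^\perp)\qquad\text{for all }u\in\mathbf S^{n-1}.
\]
\end{proposition}

\begin{proof}
By (P2), $\sigma_k(A[f])$ is even for even $k$ and odd for odd $k$. By \eqref{eq:sigma} with $d=n-1$, the even part of $\sigma_i(I+\varepsilon A[f])$ is $\binom{n-1}i+y_\varepsilon$, where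
\[
y_\varepsilon=\sum_{2\le k\le i,\ k\ \mathrm{even}}\binom{n-1-k}{i-k}\varepsilon^k\sigma_k(A[f]),\qquad\|y_\varepsilon\|_{C^{0,\alpha}}=O(\varepsilon^2).
\]
This is where the oddness of $f$ is used: the term of order $\varepsilon$ is odd and drops out.

Consider $\Phi(w)=\sigma_i(I+A[w])=\sum_k\binom{n-1-k}{i-k}\sigma_k(A[w])$. Since $D^2W(x)x=0$ for the $1$-homogeneous extension $W$ of $w$, the function $\sigma_k(A[w])=\sigma_k(D^2W)$ is a polynomial in the entries of $D^2W$. These entries depend linearly and boundedly on $w\in C^{2,\alpha}$ with values in $C^{0,\alpha}$, and multiplication in $C^{0,\alpha}$ is continuous. So $\Phi$ is a smooth (polynomial) map, and by (P2) it sends $C^{2,\alpha}_e$ to $C^{0,\alpha}_e$. We have $\Phi(0)=\binom{n-1}i$ and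
\[
D\Phi(0)w=\binom{n-2}{i-1}\operatorname{tr}A[w]=\binom{n-2}{i-1}\bigl(\Delta w+(n-1)w\bigr).
\]
The eigenvalues of $-\Delta$ on $\mathbf S^{n-1}$ are $k(k+n-2)$, $k=0,1,2,\dots$, and the eigenfunctions are the restrictions of the harmonic homogeneous polynomials of degree $k$. The value $n-1$ occurs only for $k=1$. So the kernel of $\Delta+n-1$ consists of the linear functions, which correspond to translations of the body and are odd. Lemma~\ref{lem:fredholm} shows that $D\Phi(0)$ is an isomorphism between the even spaces. By the inverse function theorem, $\Phi$ has a $C^1$, hence locally Lipschitz, inverse near $\Phi(0)$, so for small $\varepsilon$ there is $w_\varepsilon\in C^{2,\alpha}_e$ with $\Phi(w_\varepsilon)=\binom{n-1}i+y_\varepsilon$ and $\|w_\varepsilon\|_{C^{2,\alpha}}\le C'\|y_\varepsilon\|_{C^{0,\alpha}}\le C\varepsilon^2$. Positivity of $A[1+\varepsilon f]$ and $A[1+w_\varepsilon]$ holds for small $\varepsilon$, and Lemma~\ref{lem:even} gives the equality of the $V_i$.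
\end{proof}

For $n=4$, $i=2$ the equation solved is $2(\Delta w+3w)+\sigma_2(A[w])=\varepsilon^2\sigma_2(A[f])$. For $i=1$ one has $y_\varepsilon=0$ and the partner is the ball itself.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Take $f$ as in \eqref{eq:f}, $n=4$, $i=2$, and let $K_1=K_{1+\varepsilon f}$, $K_2=K_{1+w_\varepsilon}$ be given by Proposition~\ref{prop:partner}. Both bodies are of class $C^2_+$ and tend to $B$ as $\varepsilon\to0$; $K_2=-K_2$ because $w_\varepsilon$ is even; and their hyperplane projections have equal surface areas $2V_2$. If their area functions on $G(4,2)$ were equal, \eqref{eq:lower} would give $\varepsilon\sqrt{I_0}\le\max|\nabla w_\varepsilon|=O(\varepsilon^2)$, which is false for small $\varepsilon$.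
\end{proof}

\section{Intrinsic volumes in all dimensions}\label{sec:B}

This section proves Theorem~\ref{thm:B}.

\subsection*{The cases $j=n-1$ and $i=1$}
For $j=n-1$ hypothesis and conclusion coincide. Let $i=1$ and $j<n-1$, so $n\ge3$. For a subspace $E$ of dimension $k\ge2$, formulas \eqref{eq:Vi} and \eqref{eq:mixed}, in which the mixed area measure of $k-1$ unit balls is spherical Lebesgue measure, give
\begin{equation}\label{eq:V1}
V_1(K|E)=\frac1{\kappa_{k-1}}\int_{\mathbf S_E}h_K=\frac1{\kappa_{k-1}}\int_{\mathbf S_E}(h_K)_e .
\end{equation}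
This also holds for $k=1$: if $E=\mathbb Rv$, the segment $K|E$ has length $h_K(v)+h_K(-v)$. Recall that the \emph{Funk transform} $g\mapsto\bigl(u\mapsto\int_{\mathbf S_{u^\perp}}g\bigr)$ is injective on even continuous functions on $\mathbf S^{n-1}$, $n\ge3$. By \eqref{eq:V1} with $k=n-1$, the hypothesis says that $(h_{K_1})_e$ and $(h_{K_2})_e$ have the same Funk transform, so they are equal, and \eqref{eq:V1} with $k=j$ gives the conclusion. The reason for the positive answer is that $V_1$ is linear in the support function, so the odd part never contributes.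

\subsection*{Reduction to codimension two}
Let $2\le i\le j\le n-2$. For $n=4$ this is Theorem~\ref{thm:A}, so let $n\ge5$ and put $m=n-2\ge3$. Kubota's formula states that for a body $L$ in an $m$-dimensional space $M$ and $i\le j\le m$,
\[
V_i(L)=c\int V_i(L|E)\,d\nu(E),
\]
where $\nu$ is the rotation-invariant probability measure on the $j$-dimensional subspaces $E$ of $M$ and $c>0$ depends only on $m,j,i$. Since $(K|M)|E=K|E$ for $E\subset M$, equality of $V_i(K_1|\cdot)$ and $V_i(K_2|\cdot)$ on $G(n,j)$ implies equality on $G(n,m)$. So a counterexample for $j=m$ is a counterexample for every $j$ with $i\le j\le m$, and we take $j=m$.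

Two things change compared with $\mathbb E^4$. The function $V_i(K|E)$ is a polynomial of degree $i$ in the support function, so we isolate its quadratic term; and the Hopf planes have to be enlarged to dimension $n-2$.

\subsection*{The quadratic term}
For $\varphi\in C^1(\mathbf S^{n-1})$ and $E\in G(n,m)$ let $\nabla_E$ be the gradient on $\mathbf S_E$ and
\[
Q_\varphi(E)=\int_{\mathbf S_E}\bigl((m-1)\varphi^2-|\nabla_E\varphi|^2\bigr).
\]

\begin{lemma}\label{lem:expansion}
Let $2\le i\le m$. There are constants $c_0,c_1,C$ and $c_2>0$, depending only on $m$ and $i$, such that for $\|\varphi\|_{C^2}<1$ and all $E\in G(n,m)$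
\[
V_i(K_{1+\varphi}|E)=c_0+c_1\int_{\mathbf S_E}\varphi+c_2\,Q_\varphi(E)+R_\varphi(E),\qquad|R_\varphi(E)|\le C\|\varphi\|_{C^2}^3 .
\]
\end{lemma}

\begin{proof}
The condition $\|\varphi\|_{C^2}<1$ gives $A[1+\varphi]>0$, hence $A_E[1+\varphi]>0$ by (P3). Work in $E$ and write $\varphi$ also for its restriction. By \eqref{eq:Vi} and Lemma~\ref{lem:mixed},
\[
V_i(K_{1+\varphi}|E)=\frac1{\kappa_{m-i}}\binom mi\sum_{k=0}^i\binom ik V^{(m)}(\varphi[k],1[m-k]),
\]
and for $k\ge1$, by \eqref{eq:sigma} with $d=m-1$,
\[
V^{(m)}(\varphi[k],1[m-k])=\frac1m\binom{m-1}{k-1}^{-1}\int_{\mathbf S_E}\varphi\,\sigma_{k-1}(A_E[\varphi]).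
\]
For $k=1$ this is $\frac1m\int_{\mathbf S_E}\varphi$. For $k=2$ it is $\frac1{m(m-1)}\int_{\mathbf S_E}\varphi\,(\Delta_E\varphi+(m-1)\varphi)=\frac1{m(m-1)}Q_\varphi(E)$, after integration by parts. So $c_2=\binom mi\binom i2/\bigl(m(m-1)\kappa_{m-i}\bigr)$, which is positive because $i\ge2$. For $k\ge3$, (P3) gives $|\sigma_{k-1}(A_E[\varphi])|\le\binom{m-1}{k-1}\|\varphi\|_{C^2}^{k-1}$, and $\mathbf S_E$ has measure $m\kappa_m$, so the term is at most $\kappa_m\|\varphi\|_{C^2}^k\le\kappa_m\|\varphi\|_{C^2}^3$ in absolute value.
\end{proof}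

\subsection*{The test functional}
Write $\mathbb E^n=\mathbb E^4\oplus\mathbb E^{n-4}$. For $y\in\mathbf S^3\subset\mathbb E^4$ let now
\[
E_\pm(y)=\operatorname{span}(y,J_\pm y)\oplus\mathbb E^{n-4}\in G(n,m),
\]
and define $\Lambda(F)$ for continuous $F$ on $G(n,m)$ by \eqref{eq:Lambda}; then $|\Lambda(F)|\le2\max|F|$. Let $f$ be the restriction to $\mathbf S^{n-1}$ of the cubic polynomial $\operatorname{Re}(z_1^2z_2)$ in the first four coordinates. Write the points of the model sphere $\mathbf S^{m-1}\subset\mathbb E^2\oplus\mathbb E^{n-4}$ as $\xi=(\rho\cos t,\rho\sin t,z)$ with $\rho\ge0$. The map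
\[
\xi\longmapsto\rho\cos t\;y+\rho\sin t\;J_\pm y+z=\rho R^\pm_ty+z
\]
is an isometry of $\mathbf S^{m-1}$ onto $\mathbf S_{E_\pm(y)}$.

\begin{lemma}\label{lem:test}
$\Lambda$ annihilates constants and all functions $E\mapsto\int_{\mathbf S_E}g$ with $g\in C(\mathbf S^{n-1})$, and
\[
\Lambda(Q_f)=-4I_0\int_{\mathbf S^{m-1}}\rho^4\,d\xi<0 .
\]
\end{lemma}

\begin{proof}
Constants cancel in \eqref{eq:Lambda}. Since $R^\pm_t$ preserves $\sigma$,
\[
\int_{\mathbf S^3}\int_{\mathbf S^{m-1}}g(\rho R^\pm_ty+z)\,d\xi\,d\sigma(y)=\int_{\mathbf S^{m-1}}\int_{\mathbf S^3}g(\rho y+z)\,d\sigma(y)\,d\xi,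
\]
which does not depend on the sign.

Fix $y\in\mathbf S^3$ with polar coordinates $r_1,r_2,\theta_1,\theta_2$ and $\theta=2\theta_1+\theta_2$. By homogeneity and \eqref{eq:freq}, $f(\rho R^\pm_ty+z)=r_1^2r_2\,\phi_k(\xi)$ with $\phi_k=\rho^3\cos(\theta+kt)$, where $k=3$ for the upper and $k=1$ for the lower sign. Outside a null set write $\rho=\cos s$, $z=\sin s\,\zeta$ with $0<s<\pi/2$ and $|\zeta|=1$. The metric of $\mathbf S^{m-1}$ is $ds^2+\cos^2\!s\,dt^2+\sin^2\!s\,|d\zeta|^2$, so
\[
|\nabla\phi_k|^2=(\partial_s\phi_k)^2+\rho^{-2}(\partial_t\phi_k)^2=9\rho^4(1-\rho^2)\cos^2(\theta+kt)+k^2\rho^4\sin^2(\theta+kt).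
\]
The measure $d\xi$ is invariant under shifts of $t$, and $\cos^2(\theta+kt)$ and $\sin^2(\theta+kt)$ have mean $\frac12$ over $t\in[0,2\pi]$. Therefore
\[
Q_f(E_\pm(y))=\tfrac12r_1^4r_2^2\int_{\mathbf S^{m-1}}\bigl((m-1)\rho^6-9\rho^4(1-\rho^2)-k^2\rho^4\bigr)\,d\xi .
\]
Only the last term depends on the sign, so $Q_f(E_+(y))-Q_f(E_-(y))=-\frac12(9-1)\,r_1^4r_2^2\int\rho^4\,d\xi$. Integrate over $y$.
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:B}]
Let $K_1=K_{1+\varepsilon f}$ and $K_2=K_{1+w_\varepsilon}=-K_2$ be given by Proposition~\ref{prop:partner}; they satisfy the hypothesis of the implication, are of class $C^2_+$, and tend to $B$. By Lemmas~\ref{lem:expansion} and~\ref{lem:test},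
\[
\Lambda(V_i(K_1|\cdot))=c_2\varepsilon^2\Lambda(Q_f)+O(\varepsilon^3),\qquad
\Lambda(V_i(K_2|\cdot))=c_2\Lambda(Q_{w_\varepsilon})+O(\varepsilon^6)=O(\varepsilon^4),
\]
because $|Q_w(E)|\le m^2\kappa_m\|w\|_{C^2}^2$ and $\|w_\varepsilon\|_{C^2}=O(\varepsilon^2)$. Since $c_2\Lambda(Q_f)\ne0$, the two numbers differ for small $\varepsilon$, so $V_i(K_1|E)\ne V_i(K_2|E)$ for some $E\in G(n,n-2)$.
\end{proof}

The condition $i\ge2$ was used only to have $c_2>0$, and $j\le n-2$ only because each $E_\pm(y)$ omits two of the four dimensions that carry the Hopf fibrations.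

\section{Counterexamples near every body in $\mathbb E^4$}\label{sec:C}

At the ball we had two pieces of luck: the linearized operator $\Delta+3$ has an explicit spectrum, and the first-order change $\int_{\mathbf S_E}w$ of the area is annihilated by $\Lambda$. Neither persists at a general body. We replace the first by an argument based on the signature of $\sigma_2$, and the second by analytic continuation from the ball.

\subsection*{The linearized operator}
For symmetric $3\times3$ matrices let $q(G,H)=\frac12(\operatorname{tr}G\operatorname{tr}H-\operatorname{tr}GH)$, the symmetric bilinear form with $q(G,G)=\sigma_2(G)$. By \eqref{eq:sigma} and polarization $q(G,H)=3D(G,H,I)$, so by Lemma~\ref{lem:mixed}(b)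
\begin{equation}\label{eq:sym}
\int_{\mathbf S^3}u\,q(A[v],A[w])=12\,V^{(4)}(u,v,w,1)\quad\text{is symmetric in }u,v,w\in C^2(\mathbf S^3).
\end{equation}
The form $q$ is positive on $I$ and negative definite on the five-dimensional space of traceless matrices, where $q(G,G)=-\frac12\operatorname{tr}G^2$. This has the following consequence:
\begin{equation}\label{eq:lorentz}
P>0,\quad q(P,G)=0,\quad G\ne0\quad\Longrightarrow\quad q(G,G)<0 .
\end{equation}
Indeed, $q(P,P)=\sigma_2(P)>0$, so $G$ is not a multiple of $P$, and the plane spanned by $P$ and $G$ contains a traceless matrix $aP+bG\ne0$. Then $0>q(aP+bG,aP+bG)=a^2q(P,P)+b^2q(G,G)$.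

\begin{lemma}\label{lem:Le}
Let $e\in C^\infty(\mathbf S^3)$ be even with $A[e]>0$. Then $L_eg=q(A[e],A[g])$ defines an isomorphism $L_e:C^{2,\alpha}_e\to C^{0,\alpha}_e$.
\end{lemma}

\begin{proof}
We verify the assumptions of Lemma~\ref{lem:fredholm}. We have $L_eg=\operatorname{tr}(MA[g])=\operatorname{tr}(M\nabla^2g)+(\operatorname{tr}M)g$ with $M=\frac12\bigl((\operatorname{tr}A[e])I-A[e]\bigr)$. The eigenvalues of $M$ are half the sums of two eigenvalues of $A[e]$, so $M>0$ and $L_e$ is elliptic, with smooth coefficients. It is formally self-adjoint by \eqref{eq:sym} and preserves parity by (P2).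

For injectivity, multiply \eqref{eq:circle} by $\sin s$ and integrate by parts along a half great circle $\gamma:[0,\pi]\to\mathbf S^3$ from $x$ to $-x$:
\[
\int_0^\pi\langle A[h](\gamma)\gamma',\gamma'\rangle\sin s\,ds=\bigl[(h\circ\gamma)'\sin s-(h\circ\gamma)\cos s\bigr]_0^\pi=h(x)+h(-x).
\]
For even $h$ the right side is $2h(x)$. Hence $e>0$, and an even $g$ with $A[g]=0$ vanishes. Now let $g\in C^{2,\alpha}_e$ with $L_eg=0$. By \eqref{eq:sym},
\[
0=\int_{\mathbf S^3}g\,q(A[e],A[g])=\int_{\mathbf S^3}e\,q(A[g],A[g]).
\]
By \eqref{eq:lorentz} with $P=A[e](x)$, the continuous integrand on the right is negative wherever $A[g]\ne0$ and zero elsewhere. So $A[g]=0$ and $g=0$.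
\end{proof}

\subsection*{Moving the odd part}
Split a support function as $h=e+o$ with $e$ even and $o$ odd. By (P2) the mixed term $2q(A[e],A[o])$ of $\sigma_2(A[h])$ is odd and the other two terms are even. The derivatives $\partial_{12},\partial_{34}$ preserve parity, so $\beta(e,o)$ is the integral of an odd function. Therefore
\begin{equation}\label{eq:split}
\sigma_2(A[h])_e=\sigma_2(A[e])+\sigma_2(A[o]),\qquad\beta(h,h)=\beta(e,e)+\beta(o,o).
\end{equation}
The plan is to move $o$ in the direction of $f$ from \eqref{eq:f}, to correct $e$ so that the first quantity stays fixed, and to watch the second. For smooth even $e$ with $A[e]>0$ and smooth odd $o$ put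
\[
N(e,o)=\beta\bigl(e,-L_e^{-1}q(A[o],A[f])\bigr)+\beta(o,f).
\]
The function $q(A[o],A[f])$ is smooth and even, so $N$ is defined, and it is linear in $o$.

\begin{lemma}\label{lem:move}
Let $h=e+o$ be smooth with $A[e]>0$, $A[h]>0$ and $N(e,o)\ne0$. Then arbitrarily $C^2$-close to $h$ there are functions $\tilde h$ with $A[\tilde h]>0$ such that the hyperplane projections of $K_h$ and $K_{\tilde h}$ have equal surface areas and the area functions of $K_h$ and $K_{\tilde h}$ on $G(4,2)$ differ.
\end{lemma}

\begin{proof}
As in the proof of Proposition~\ref{prop:partner}, $\Psi(\tau,k)=\sigma_2(A[k])+\sigma_2(A[o+\tau f])$ is a polynomial map $\mathbb R\times C^{2,\alpha}_e\to C^{0,\alpha}_e$. At $(0,e)$ its derivative in $k$ is $2L_e$, an isomorphism by Lemma~\ref{lem:Le}, and its derivative in $\tau$ is $2q(A[o],A[f])$. The implicit function theorem gives a $C^1$ curve $k_\tau\in C^{2,\alpha}_e$, for small $|\tau|$, with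
\[
k_0=e,\qquad\Psi(\tau,k_\tau)=\Psi(0,e),\qquad\dot k_0=-L_e^{-1}q(A[o],A[f]).
\]
Let $h_\tau=k_\tau+o+\tau f$. Then $h_\tau\to h_0=h$ in $C^2$, so $A[h_\tau]>0$ for small $|\tau|$. By \eqref{eq:split} the even part of $\sigma_2(A[h_\tau])$ is $\Psi(\tau,k_\tau)$, which does not depend on $\tau$; by Lemma~\ref{lem:even} the surface areas of the hyperplane projections agree with those of $K_h$. Again by \eqref{eq:split},
\[
\frac d{d\tau}\Big|_{\tau=0}\beta(h_\tau,h_\tau)=2\beta(e,\dot k_0)+2\beta(o,f)=2N(e,o)\ne0 .
\]
So $\beta(h_\tau,h_\tau)\ne\beta(h,h)$ for small $\tau\ne0$, and the area functions differ by Lemma~\ref{lem:hopf}.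
\end{proof}

The condition $N(e,o)\ne0$ can fail: $N(e,0)=0$ for every symmetric body, which is why the effect at the ball was of second order. It remains to show that the condition can be achieved by a small perturbation. By linearity, $N(e,o+sf)=N(e,o)+sN(e,f)$, so it suffices to arrange $N(e,f)\ne0$. At the ball this number is known, since $\beta(1,\cdot)=0$ and so $N(1,f)=\beta(f,f)=I_0$ by \eqref{eq:betaf}. We transport this information along a segment.

\begin{lemma}\label{lem:analytic}
Let $e$ be smooth and even with $A[e]>0$, and $e_t=(1-t)+te$ for $t\in[0,1]$. Then $\psi(t)=N(e_t,f)$ has only finitely many zeros in $[0,1]$.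
\end{lemma}

\begin{proof}
We have $A[e_t]=(1-t)I+tA[e]>0$, so $L_{e_t}=L_1+tT$ with $T=L_e-L_1$ is invertible for every $t\in[0,1]$ by Lemma~\ref{lem:Le}. For $t_0\in[0,1]$ and $t$ near $t_0$, the Neumann series
\[
(L_1+tT)^{-1}=\sum_{k\ge0}(t_0-t)^k\bigl(L_{e_{t_0}}^{-1}T\bigr)^kL_{e_{t_0}}^{-1}
\]
converges in operator norm. So $g_t=-L_{e_t}^{-1}q(A[f],A[f])$ is given near $t_0$ by a power series converging in $C^{2,\alpha}_e$. Since $e_t$ is affine in $t$ and $\beta$ is a bounded bilinear form on $C^1$, the function $\psi(t)=\beta(e_t,g_t)+\beta(f,f)$ is real-analytic on a neighborhood of $[0,1]$. Infinitely many zeros in $[0,1]$ would accumulate and force $\psi\equiv0$, whereas $\psi(0)=I_0>0$.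
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Bodies whose support function $h$ is $C^\infty$ with $A[h]>0$ are dense \cite[Theorem 3.4.1 and its proof]{schneider}; choose such a body $K_h$ within $\delta/3$ of $K$. Write $h=e+o$. By (P2), $A[e](x)=\frac12\bigl(A[h](x)+A[h](-x)\bigr)>0$. By Lemma~\ref{lem:analytic} there are $t<1$ arbitrarily close to $1$ with $N(e_t,f)\ne0$. For such $t$, the affine function $s\mapsto N(e_t,o+sf)=N(e_t,o)+sN(e_t,f)$ has exactly one zero, so there are $s$ arbitrarily close to $0$ with $N(e_t,o+sf)\ne0$. Choose $t$ and $s$ so that $h_1=e_t+o+sf$ satisfies $A[h_1]>0$ and $\max|h_1-h|<\delta/3$; this is possible because $h_1-h=(1-t)(1-e)+sf$ is small in $C^2$. Lemma~\ref{lem:move}, applied to $h_1$, gives $h_2$ with $\max|h_2-h_1|<\delta/3$. The bodies $K_1=K_{h_1}$ and $K_2=K_{h_2}$ are of class $C^2_+$, lie within $\delta$ of $K$, and have the stated properties.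
\end{proof}

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Recent Trends in Convex and Discrete Geometry},
\texttt{http://math.gmu.edu/\~{}vsoltan/SanAntonio\_06.pdf}.

\bibitem{schneider}
Schneider, \emph{Convex Bodies: The Brunn--Minkowski Theory}, 2nd ed., 2014.

\end{thebibliography}
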